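# Zeros of $R_a^{(m)}$ on the unit circle and the constant $3/\sqrt2$

## 1. Degrees two and four by hand

Take the trinomial $1+aT+T^2$ with $a$ real, and multiply its coefficients by $1,\frac23,1$. We get
$$R_a^{(1)}(T)=1+\tfrac23aT+T^2 .$$
The product of the zeros is $1$ and the discriminant is $\frac49a^2-4$. If $|a|<3$ the zeros are a conjugate pair with product $1$, so they lie on the unit circle; if $|a|=3$ there is a double zero at $\pm1$; if $|a|>3$ the zeros are real, distinct, with product $1$, so they are off the circle. The condition is $a^2\le 9$.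

Now take the square $(1+aT+T^2)^2=1+2aT+(a^2+2)T^2+2aT^3+T^4$ and multiply its coefficients by $1,\frac12,\frac25,\frac12,1$:
$$R_a^{(2)}(T)=1+aT+\tfrac25(a^2+2)T^2+aT^3+T^4 .$$
Put $x=T+1/T$, so that $T^2+T^{-2}=x^2-2$. Then
$$T^{-2}R_a^{(2)}(T)=x^2+ax+\tfrac15(2a^2-6).$$
A number $T\ne 0$ lies on the unit circle exactly when $x$ is real with $|x|\le2$. The discriminant of the quadratic is $\frac15(24-3a^2)$. If $a^2>8$, both values of $x$ are nonreal, and no zero is on the circle. If $a^2\le8$, both are real. At $x=\pm2$ the quadratic has the value $\frac15(2a^2\pm10a+14)$, which is positive because $100-112<0$, and its vertex $-a/2$ lies in $[-\sqrt2,\sqrt2]$; so both values lie in $(-2,2)$. The condition is $a^2\le 8$.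

The weights belong to a family. For a positive integer $m$ let
$$R_a^{(m)}(T)=\sum_{k=0}^{2m}\frac{(3m-k)!\,(m+k)!}{(3m)!}\sum_{j=0}^{\lfloor k/2\rfloor}\frac{a^{k-2j}}{j!\,(k-2j)!\,(m-k+j)!}\,T^k,$$
where $1/n!$ means $0$ for negative integers $n$ (and $a^0=1$ also for $a=0$). For $m=1$ the admissible range is $a^2\le9$, for $m=2$ it is $a^2\le8$. Is there a range of $a$ that works for all $m$ at once, and how large is it? The problem, whose source is "Zeros of extended zeta polynomials for coding theory", asks whether the conjecture holds that $0<|a|\le3/\sqrt2$ is enough, that is, $a^2\le\frac92$. It is true, and the constant is best possible.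

**Theorem A.** If $a$ is real and $|a|\le3/\sqrt2$, then for every $m\ge1$ all zeros of $R_a^{(m)}$ lie on $|T|=1$. If moreover $2<|a|\le3/\sqrt2$, they are all simple.

**Theorem B.** If $|a|>3/\sqrt2$, then for all sufficiently large $m$ the polynomial $R_a^{(m)}$ has a zero off the unit circle.

Throughout, $\mathbb H$ is the open upper half-plane, and we use freely that zeros of a monic polynomial of fixed degree depend continuously on the coefficients, and that simple zeros do so smoothly (implicit function theorem).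

## 2. Self-reciprocity and a Beta integral

The number $\frac{m!}{j!(k-2j)!(m-k+j)!}$ is a trinomial coefficient, so
$$R_a^{(m)}(T)=\sum_{k=0}^{2m}\gamma_k\beta_kT^k,\qquad \gamma_k=\frac{(3m-k)!\,(m+k)!}{(3m)!\,m!},\qquad \beta_k=[T^k](1+aT+T^2)^m. \tag{1}$$

**Definition.** A real polynomial $P$ of degree $n$ is *self-reciprocal* if $T^nP(1/T)=P(T)$, that is, if its coefficients read the same in both directions.

Both polynomials of Section 1 are examples. If $P$ is self-reciprocal and $\zeta$ is a zero, then $\zeta\neq0$ and $1/\zeta$ is a zero. Two consequences will be used. If all zeros lie in $|T|\le1$, they all lie on $|T|=1$. If $n=2m$, then $e^{-im\theta}P(e^{i\theta})$ is a real function of $\theta$, because the coefficients of $e^{i(k-m)\theta}$ and $e^{-i(k-m)\theta}$ agree.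

Since $\gamma_{2m-k}=\gamma_k$ and $\beta_{2m-k}=\beta_k$, the polynomial $R=R_a^{(m)}$ is real and self-reciprocal of degree $2m$, with $R(0)=1$. Replacing $a$ by $-a$ multiplies $\beta_k$ by $(-1)^k$, so $R_{-a}^{(m)}(T)=R_a^{(m)}(-T)$; **we may take $a\ge0$**. By the Beta integral $\int_0^1t^{m+k}(1-t)^{3m-k}dt=\frac{(m+k)!(3m-k)!}{(4m+1)!}$, summing over $k$ gives
$$R(T)=C_m\int_0^1g(t,T)^m\,dt,\quad g(t,T)=t(1-t)\big((1-t)^2+aTt(1-t)+T^2t^2\big),\quad C_m=\frac{(4m+1)!}{(3m)!\,m!}. \tag{2}$$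
Indeed $\sum_k\beta_kT^kt^{m+k}(1-t)^{3m-k}=t^m(1-t)^{3m}\Big(1+\frac{aTt}{1-t}+\frac{T^2t^2}{(1-t)^2}\Big)^m=g(t,T)^m$.

## 3. The range $|a|\le2$: Gegenbauer polynomials and composition

The form $R=\sum\gamma_k\beta_kT^k$, a coefficientwise product, suggests a theorem on such products.

**Theorem (Schur–Szegő; Marden, *Geometry of Polynomials*, Thm 16.1).** If all zeros of $\sum\binom nkA_kz^k$ (degree $n$) lie in a closed disc $K$, then each zero of $\sum\binom nkA_kB_kz^k$ has the form $-\omega\beta$ with $\omega\in K$ and $\beta$ a zero of $\sum\binom nkB_kz^k$ (degree $n$).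

For example, with $n=2$, composing $1+\frac43z+z^2$ (here $A_1=\frac23$) with $1+az+z^2$ (here $B_1=\frac a2$) gives $1+2\cdot\frac23\cdot\frac a2z+z^2=R_a^{(1)}(z)$. In general, take $A_k=\gamma_k$ and $\binom{2m}kB_k=\beta_k$. The first polynomial is then $\sum\binom{2m}k\gamma_kz^k=R_2^{(m)}(z)$, since $(1+2T+T^2)^m=(1+T)^{2m}$; the second is $(1+aT+T^2)^m$; the composition is $R_a^{(m)}$.

**Step 1. The zeros of $R_2^{(m)}$ lie on the unit circle.** Recall that the Gegenbauer polynomials $C_n^{(\lambda)}$, $\lambda>0$, are defined by $(1-2xw+w^2)^{-\lambda}=\sum_nC_n^{(\lambda)}(x)w^n$, and are orthogonal on $(-1,1)$ for the weight $(1-x^2)^{\lambda-1/2}$; hence $C_n^{(\lambda)}$ has $n$ distinct zeros in $(-1,1)$. With $x=\cos\theta$ we have $(1-2xw+w^2)^{-\lambda}=(1-e^{i\theta}w)^{-\lambda}(1-e^{-i\theta}w)^{-\lambda}$, and multiplying out,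
$$C_n^{(\lambda)}(\cos\theta)=\sum_k\frac{(\lambda)_k(\lambda)_{n-k}}{k!\,(n-k)!}e^{i(n-2k)\theta}.$$
For $\lambda=m+1$ and $n=2m$ the coefficient is $\frac{(m+k)!(3m-k)!}{m!^2\,k!\,(2m-k)!}$, a constant times $\binom{2m}k\gamma_k$. So $C_{2m}^{(m+1)}(\cos\theta)=\text{const}\cdot e^{2im\theta}R_2^{(m)}(e^{-2i\theta})$. (For $m=1$: $C_2^{(2)}(x)=12x^2-2$, and $e^{2i\theta}R_2^{(1)}(e^{-2i\theta})=2\cos2\theta+\frac43=4x^2-\frac23$, one third of it.) The $2m$ distinct zeros $\cos\theta$, $\theta\in(0,\pi)$, give $2m$ distinct numbers $e^{-2i\theta}$ on the circle, which are all the zeros of $R_2^{(m)}$.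

**Step 2. Theorem A for $0\le a\le2$.** Let $K$ be the closed unit disc. For $0\le a\le2$ the zeros of $1+aT+T^2$ have modulus $1$. The composition theorem puts all zeros of $R_a^{(m)}$ in $|T|\le1$, and self-reciprocity puts them on $|T|=1$.

**Where this stops.** For $a>2$ the zeros of $1+aT+T^2$ are $-\mu$ and $-1/\mu$ with $\mu=\frac12(a+\sqrt{a^2-4})>1$. The same argument then gives only $|T|\le\mu$, and with self-reciprocity the annulus $1/\mu\le|T|\le\mu$. Already for $m=1$ and $a$ slightly above $2$ this misses the truth, and nothing in it distinguishes $a=3/\sqrt2$. Another tool is needed for $2<a\le3/\sqrt2$.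

For $m=1$ we know from Section 1 that the zeros are simple and on the circle for $|a|<3$, so Theorem A holds for $m=1$. **From now on $a>2$.**

The direct way to put zeros on the circle is to count sign changes of the real function $e^{-im\theta}R(e^{i\theta})$. If it takes alternating signs at $m+1$ points $0=\theta_0<\theta_1<\dots<\theta_m=\pi$, it has $m$ zeros in $(0,\pi)$, and with their conjugates we have all $2m$. The difficulty is to choose the test points so that the sign can be computed for every $m$. We now turn the integral (2) into one in which the right points become visible.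

## 4. From the unit circle to a real quartic

**Step 1. Substitution.** The aim is to make the integrand real on the real line. Let $T=e^{i\theta}$, $0<\theta<2\pi$, and
$$X=\cot\tfrac\theta2\in\mathbb R,\qquad v_1=\frac1{X-i}=\sin\tfrac\theta2\;e^{i\theta/2}.$$
Then $T=v_1/\bar v_1$ and $v_1-\bar v_1=2i\sin^2\frac\theta2$. Substitute $v=\bar v_1+(v_1-\bar v_1)t$, so that $t=\frac{v-\bar v_1}{v_1-\bar v_1}$ and $1-t=\frac{v_1-v}{v_1-\bar v_1}$. Write $s=\frac1v-X$. Since $\frac1{v_1}=X-i$ and $\frac1{\bar v_1}=X+i$,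
$$v_1-v=vv_1\Big(\frac1v-\frac1{v_1}\Big)=vv_1(s+i),\qquad T(v-\bar v_1)=T\,v\bar v_1\Big(\frac1{\bar v_1}-\frac1v\Big)=vv_1(i-s).$$
Now
$$(s+i)^2+a(i-s)(s+i)+(i-s)^2=-\big[(a-2)s^2+(a+2)\big],\qquad(s+i)(i-s)=-(1+s^2),$$
so
$$g(t,T)=\frac{T^{-1}(vv_1)^4}{(v_1-\bar v_1)^4}(1+s^2)\big[(a-2)s^2+(a+2)\big].$$
With $(v_1-\bar v_1)^4=16\sin^8\frac\theta2$, $v_1^4=T^2\sin^4\frac\theta2$ and $vs=1-Xv$ this becomes
$$g(t,T)=\frac{T\,q(v)}{16\sin^4(\theta/2)},\qquad q(v)=\big[v^2+(1-Xv)^2\big]\big[(a+2)v^2+(a-2)(1-Xv)^2\big]. \tag{3}$$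
As a check, let $\theta=\pi$, so $T=-1$, $X=0$, $v=-i+2it$. Then $t(1-t)=\frac14(1+v^2)$, and $(1-t)^2-at(1-t)+t^2=1-(a+2)t(1-t)=-\frac14[(a+2)v^2+(a-2)]$; the product is $-\frac1{16}q(v)$, as (3) says.

The quartic $q$ is real, positive on $\mathbb R$, with positive leading coefficient $(1+X^2)\big((a+2)+(a-2)X^2\big)$. Its zeros are given by $s=\pm i$ and $s=\pm i\kappa$:
$$v_1,\ \bar v_1,\ v_2,\ \bar v_2,\qquad v_2=\frac1{X-i\kappa},\qquad\kappa=\sqrt{\frac{a+2}{a-2}}>1.$$

**Step 2. $R$ as an imaginary part.** Since $dt=dv/(2i\sin^2\frac\theta2)$ and $q$ is real, $\int_{\bar v_1}^{v_1}q^m\,dv=2i\operatorname{Im}\int_x^{v_1}q^m\,dv$ for every $x\in\mathbb R$. Therefore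
$$T^{-m}R(T)=\mathrm c\cdot I,\qquad I:=\operatorname{Im}\int_x^{v_1}q^m\,dv,\qquad\mathrm c=\frac{C_m}{16^m\sin^{4m+2}(\theta/2)}>0. \tag{4}$$
We only need the sign of $I$. It does not change if we translate $v$ by a real number, rescale $v$ by a positive factor, or divide $q$ by a positive constant.

**Step 3. A quantity that does not depend on $X$.** Write $v_i=a_i+ib_i$:
$$a_1=\frac X{1+X^2},\quad b_1=\frac1{1+X^2},\quad a_2=\frac X{X^2+\kappa^2},\quad b_2=\frac\kappa{X^2+\kappa^2}.$$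
Then
$$|v_1-v_2|^2=\frac{(\kappa-1)^2}{(1+X^2)(\kappa^2+X^2)}=4E\,b_1b_2,\qquad E=\frac{(\kappa-1)^2}{4\kappa},\qquad4E+2=\kappa+\frac1\kappa=\frac{2a}{\sqrt{a^2-4}}. \tag{5}$$
The last equality holds because $\kappa^2+1=\frac{2a}{a-2}$. Hence $E\ge1\iff\frac{2a}{\sqrt{a^2-4}}\ge6\iff a^2\ge9(a^2-4)\iff a\le3/\sqrt2$. **The constant $3/\sqrt2$ is the value of $a$ at which $E=1$.**

**Step 4. Centering.** Put $2d=a_1-a_2$, $\sigma=b_1+b_2$, $\delta=b_1-b_2$. Translate by $\frac{a_1+a_2}2$ and divide by the leading coefficient. Then $v_1=d+ib_1$, $v_2=-d+ib_2$, and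
$$q=\big((v-d)^2+b_1^2\big)\big((v+d)^2+b_2^2\big)=v^4+c_2v^2+c_1v+N,$$
$$c_2=b_1^2+b_2^2-2d^2=\tfrac32\delta^2-2(E-1)b_1b_2,\qquad c_1=2d\sigma\delta,\qquad N=(d^2+b_1^2)(d^2+b_2^2). \tag{6}$$
The second form of $c_2$ follows from $4d^2+\delta^2=|v_1-v_2|^2=4Eb_1b_2$ and $b_1^2+b_2^2=\delta^2+2b_1b_2$. All of this holds for every real $X$ and every $a>2$.

## 5. The complex critical point and its critical value

Until the end of Section 9 let $2<a\le3/\sqrt2$, that is, $E\ge1$.

**Step 1. How the zeros of $q'$ move with $X$.** Computing differences,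
$$b_1-b_2=\frac{(\kappa-1)(\kappa-X^2)}{(1+X^2)(X^2+\kappa^2)},\qquad a_1-a_2=\frac{X(\kappa^2-1)}{(1+X^2)(X^2+\kappa^2)}.$$
So for $X\in[0,\sqrt\kappa)$ we have $b_1>b_2$ and $d\ge0$, with $d>0$ iff $X>0$. Consider $q'=4v^3+2c_2v+c_1$. At $X=0$, $d=c_1=0$ and $c_2=b_1^2+b_2^2>0$, so $q'$ has a nonreal pair of zeros. At $X=\sqrt\kappa$, $\delta=c_1=0$ and $c_2=-2(E-1)b_1b_2\le0$, so all zeros of $q'$ are real; this is a place where $E\ge1$ enters. The set of $X\in[0,\sqrt\kappa]$ for which all zeros of $q'$ are real is closed, nonempty, and does not contain $0$. Let $X_c\in(0,\sqrt\kappa]$ be its smallest element.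

For $X\in[0,X_c)$ let $c$ be the zero of $q'$ in $\mathbb H$ and $r$ its real zero. Both are simple, hence continuous in $X$. As $q'$ has no $v^2$ term, $r+2\operatorname{Re}c=0$; the product of the zeros gives $r|c|^2=-\frac{c_1}4$. Since $c_1=2d\sigma\delta\ge0$ with equality iff $X=0$, we get $\operatorname{Re}c\ge0$, with equality iff $X=0$.

**Step 2. Normal form.** We reduce to one parameter $p$ and one constant. Rescale $v$ by a positive factor, continuous in $X$, so that $\operatorname{Im}c=1$, and divide $q$ by the fourth power of the factor. The relations (6) are homogeneous, so they keep their form (with the same $E$). Now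
$$c=p+i,\quad r=-2p,\quad c_2=2(1-3p^2),\quad c_1=8p(1+p^2),\qquad p\ge0,\quad p=0\iff X=0, \tag{7}$$
because $q'/4=v^3+\frac{c_2}2v+\frac{c_1}4$ with $\frac{c_2}2=|c|^2+2p\,r=1-3p^2$ and $\frac{c_1}4=-r|c|^2=2p(1+p^2)$. The point $r$ is the only real critical point, hence the global minimum of $q$ on $\mathbb R$. Put $n_0:=q(r)>0$. With $u=v-r=v+2p$ we have $q'=4u\big((u-3p)^2+1\big)=4u^3-24pu^2+4(9p^2+1)u$, so
$$q-n_0=u^2\big(u^2-8pu+2(9p^2+1)\big). \tag{8}$$
At $u=3p+i$ this equals $(9p^2-1+6ip)(3p^2+1-2ip)$, and hence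
$$q(c)=n_0+A+8ip,\qquad A=27p^4+18p^2-1. \tag{9}$$
Notation: $q_r=n_0$, $q_c=q(c)=\rho_ce^{i\varphi}$, $\eta=\sqrt{1+9p^2}$, $\chi=\arctan3p\in[0,\frac\pi2)$, so $1-3ip=\eta e^{-i\chi}$ and $\cos\chi=1/\eta$.

**The case $X=0$ by hand.** Before rescaling, $b_1=1$, $b_2=1/\kappa$, $d=0$, $q=(v^2+1)(v^2+\kappa^{-2})$ and $(\operatorname{Im}c)^2=\frac12(1+\kappa^{-2})$. So after rescaling
$$n_0=\frac{\kappa^{-2}}{\frac14(1+\kappa^{-2})^2}=\frac4{(\kappa+\kappa^{-1})^2}=\frac1{(2E+1)^2}\le\frac19,\qquad q_c=n_0-1<0. \tag{10}$$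
Here $q=v^4+2v^2+n_0=(v^2+1)^2-(1-n_0)$.

**Step 3. The angle $\varphi$ goes from $\pi$ to $0$.** This is what will provide the test points. For $0<X<X_c$, $\operatorname{Im}q_c=8p>0$, so we take $\varphi\in(0,\pi)$. At $X=0$, (10) gives $\varphi=\pi$. The argument with values in $[0,\pi]$ is continuous on the closed upper half-plane minus $0$, so $\varphi$ is continuous on $[0,X_c)$ with values in $(0,\pi]$. Let $X\to X_c^-$, and work in the coordinates before the rescaling to $\operatorname{Im}c=1$; this does not change $\varphi$. The point $c$ stays bounded, and its limit points are zeros of $q'$ at $X_c$, hence real. At $X_c$ the quartic is still positive on $\mathbb R$, since $b_1,b_2>0$. So the limit points of $q(c)$ are positive numbers, and $\varphi\to0$.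

**The choice of test points.** We use the points $X$ at which $m\varphi(X)=j\pi$, $j=1,\dots,m$: there $q_c^m=(-1)^j\rho_c^m$ is real. A saddle-point asymptotic expansion at a fixed $X$ would not be enough, because the claim is for every $m$, and because points with $\varphi=\pi/m$ tend to $X_c$ as $m\to\infty$ ($\varphi$ has a positive minimum on each $[0,X']$ with $X'<X_c$), exactly where $c$ reaches the real line. We use exact formulas instead: paths along which $q$ has constant argument.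

## 6. Two path formulas

Fix $X\in[0,X_c)$, normalized as above, with $v_1=d+ib_1$ and $v_2=-d+ib_2$. By (4) with $x=r$, up to a positive factor,
$$I=I_1+I_2,\qquad I_1=\operatorname{Im}\int_r^{v_2}q^m\,dv,\qquad I_2=\operatorname{Im}\int_{v_2}^{v_1}q^m\,dv.$$
Let $Q$ be a primitive of $q^m$. The first part will be computed along a path on which $q$ is real, the second along two paths from $v_2$ and $v_1$ to $c$ on which $q$ is a real multiple of $q_c$.

**Lemma 1.** $\displaystyle0<I_1\le q_r^m\sqrt{\frac{q_r}{(m+1)(1+17p^2)}}.$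

*Proof.* **Step 1. A path $v(\rho)$, $0\le\rho<q_r$, with $q(v(\rho))=\rho$.** We want it to be $C^1$, with $v(0)=v_2$, $v(\rho)\to r$ as $\rho\to q_r$, and
$$y(\rho):=\operatorname{Im}v(\rho)>0,\qquad q_r-\rho\ge(1+17p^2)\,y(\rho)^2. \tag{11}$$

Let $p>0$. For $0\le\rho<q_r$ we have $q-\rho>0$ on $\mathbb R$, so $q-\rho$ has two conjugate pairs of zeros. There is no $v^3$ term, so the pairs have opposite real parts: $-d'\pm iy$ and $d'\pm iw$ with $y,w>0$. As in (6),
$$w^2+y^2-2d'^2=c_2,\qquad2d'(w^2-y^2)=c_1>0.$$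
So $d'\ne0$; name the pairs so that $d'>0$; then $w>y$. Thus exactly one zero of $q-\rho$ lies in $\mathbb H\cap\{\operatorname{Re}v<0\}$, and it is simple. Let $v(\rho)=-d'+iy$ be this zero. It is $C^1$ in $\rho$ by the implicit function theorem (the nearby zero stays in this open quadrant, so it is $v(\rho)$), and $v(0)=v_2$ because $d>0$. By (8),
$$q-q_r=(v+2p)^2\big((v-2p)^2+2+2p^2\big),$$
whose only zero with real part $\le0$ is $-2p=r$. The $v(\rho)$ are bounded, and each of their limit points as $\rho\to q_r$ is a zero of $q-q_r$ with real part $\le0$; so $v(\rho)\to r$.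

For the inequality, solve for $y^2$ and $w^2$:
$$y^2=d'^2+\frac{c_2}2-\frac{c_1}{4d'},\qquad w^2=d'^2+\frac{c_2}2+\frac{c_1}{4d'}.$$
The first expression increases in $d'$ and at $d'=2p$ equals $4p^2+1-3p^2-(1+p^2)=0$. As $y^2>0$, $d'>2p$. Hence $w^2\ge d'^2+1-3p^2\ge1+p^2$, and
$$q_r-\rho=q(r)-\rho=\big((r-d')^2+w^2\big)\big((r+d')^2+y^2\big)\ge\big((2p+d')^2+w^2\big)y^2\ge(16p^2+1+p^2)\,y^2.$$

Let $p=0$. Then $q=v^4+2v^2+n_0$ with $n_0\le\frac19$ and $r=0$. Take $v(\rho)=iy$ with $y^2=1-\sqrt{1-n_0+\rho}>0$; then $q(iy)=(1-y^2)^2-(1-n_0)=\rho$. Since $b_1>b_2$, $v(0)=ib_2=v_2$. As $\rho\to n_0$, $y\to0$. And $n_0-\rho=y^2(2-y^2)\ge y^2$.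

**Step 2. Integration by parts along the path.** For small $\epsilon>0$, since $\frac d{d\rho}Q(v(\rho))=\rho^mv'(\rho)$,
$$Q(v_2)-Q(v(q_r-\epsilon))=-\int_0^{q_r-\epsilon}\rho^mv'\,d\rho=-(q_r-\epsilon)^mv(q_r-\epsilon)+\int_0^{q_r-\epsilon}v(\rho)\,d(\rho^m).$$
Let $\epsilon\to0$ and take imaginary parts. As $r$ is real, the boundary term disappears:
$$I_1=\int_0^{q_r}y(\rho)\,d(\rho^m)>0.$$
With $\rho=\lambda q_r$ and (11), $I_1\le q_r^m\sqrt{\frac{q_r}{1+17p^2}}\int_0^1\sqrt{1-\lambda}\,d(\lambda^m)$. Since $d(\lambda^m)$ is a probability measure on $[0,1]$, Cauchy–Schwarz gives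
$$\int_0^1\sqrt{1-\lambda}\,d(\lambda^m)\le\Big(\int_0^1(1-\lambda)\,d(\lambda^m)\Big)^{1/2}=\Big(1-\frac m{m+1}\Big)^{1/2}=\frac1{\sqrt{m+1}}.\qquad\square$$

**Lemma 2.** For $0\le\lambda<1$, $q-\lambda q_c$ has exactly two zeros $v_\pm(\lambda)$ in $\mathbb H$. They are simple and $C^1$ in $\lambda$, $v_+(0)=v_1$, $v_-(0)=v_2$, both tend to $c$ as $\lambda\to1$, and $\Delta(\lambda):=\operatorname{Im}(v_+-v_-)>0$. For $0\le\lambda\le1$, $q-\lambda q_c$ has no real zero. Moreover
$$\int_{v_2}^{v_1}q^m\,dv=q_c^m\int_0^1(v_+-v_-)\,d(\lambda^m).$$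

*Proof.* **Step 1. The case $p=0$, except for the last formula.** By (10), $q-\lambda q_c=(v^2+1)^2-(1-\lambda)(1-n_0)$ with $0<n_0\le\frac19$. Since $(1-\lambda)(1-n_0)<1$, the zeros in $\mathbb H$ are $v_\pm=i\sqrt{1\pm\sqrt{(1-\lambda)(1-n_0)}}$, with $v_+(0)=v_1$ because $b_1>b_2$. All claims are visible.

**Step 2. Existence of the paths for $p>0$.** On $\mathbb R$ the imaginary part of $q-\lambda q_c$ is $-8p\lambda\neq0$ for $\lambda>0$, and $q>0$ for $\lambda=0$. So there are no real zeros for $\lambda\in[0,1]$. The polynomial is monic with bounded coefficients, so its zeros stay bounded, and the number of zeros in $\mathbb H$ (with multiplicity) is constant on $[0,1]$; at $\lambda=0$ it is two. The critical values of $q$ are $q_r>0$, $q_c$ and $\bar q_c$, with $\operatorname{Im}q_c=8p$. For $0<\lambda<1$, $\operatorname{Im}(\lambda q_c)=8p\lambda$ is neither $0$ nor $\pm8p$, and $0$ is not a critical value; so $\lambda q_c$ is not a critical value for $0\le\lambda<1$.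 Hence the zeros are simple and $C^1$, and we can follow $v_+$ from $v_1$ and $v_-$ from $v_2$. At $\lambda=1$ the double zero $c$ accounts for both zeros in $\mathbb H$, so $v_\pm\to c$.

**Step 3. Setting up $\Delta>0$ for $p>0$.** We have $\Delta(0)=b_1-b_2>0$. Suppose that $\Delta(\lambda)=0$ for some $\lambda\in(0,1)$, and put $Z=\lambda q_c$, so $0<\operatorname{Im}Z<8p$. We will show $\operatorname{Im}Z>8p$. The two zeros $v_\pm$ are distinct with equal imaginary parts, so $\{v_+,v_-\}=\{e+h,e-h\}$ with $h>0$ real and $e=x_0+iy$, $y>0$. The four zeros sum to $0$, so the other two are $-e\pm g$ with $g\in\mathbb C$: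
$$q-Z=\big((v-e)^2-h^2\big)\big((v+e)^2-g^2\big).$$
Comparing the coefficients of $v^2$, $v$ and $1$ (and eliminating $g^2$ in the last two),
$$g^2=-c_2-2e^2-h^2,\qquad4e^3+(2c_2+4h^2)e+c_1=0,\qquad N-Z=3e^4+(c_2-2h^2)e^2-c_2h^2-h^4.$$
The real cubic $4x^3+(2c_2+4h^2)x+c_1$ has the nonreal zero $e$, so its zeros are $e,\bar e,-2x_0$. Put $P=x_0^2$, $Y=y^2$, $L=\frac{c_1}8=p(1+p^2)$. The product of the zeros and their second elementary symmetric function $P+Y-4P$ give
$$x_0(P+Y)=L,\qquad h^2=Y-3P-\frac{c_2}2.$$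
Next, $\operatorname{Im}e^2=2x_0y$ and $\operatorname{Im}e^4=4x_0y(P-Y)$, so $\operatorname{Im}Z=2x_0y\,[6Y-6P-c_2+2h^2]$, and inserting $2h^2=2Y-6P-c_2$,
$$\operatorname{Im}Z=4x_0y\,B,\qquad B=4Y-6P-c_2=2h^2+2Y. \tag{12}$$
Since $L>0$, $x_0>0$. As a function of $x_0$, $h^2=\frac L{x_0}-4x_0^2-\frac{c_2}2$ is strictly decreasing, and at $x_0=p$ it is $1+p^2-4p^2-(1-3p^2)=0$. Since $h^2>0$, we have $0<x_0<p$.

**Step 4. Monotonicity in $x_0$.** Now let $x_0$ be a variable in $(0,p]$, and define $P=x_0^2$, $Y=\frac L{x_0}-x_0^2$, $h^2=Y-3P-\frac{c_2}2$ and $B=2h^2+2Y$. $Y$ is decreasing with $Y=1$ at $x_0=p$, so $Y\ge1$; also $h^2\ge0$ and $B>0$. Put $\Psi=PYB^2$; at the value of $x_0$ from Step 3, $(\operatorname{Im}Z)^2=16\Psi$. We claim $\Psi'<0$. We have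
$$PY=Lx_0-x_0^4,\quad(PY)'=L-4x_0^3=x_0(Y-3P),\qquad B=\frac{4L}{x_0}-10x_0^2-c_2,\quad B'=-\frac{24P+4Y}{x_0},$$
where $L=x_0(P+Y)$ was used twice. So
$$\frac{\Psi'}B=(PY)'B+2PY\,B'=x_0\big[(Y-3P)B-2Y(24P+4Y)\big]=-x_0F,$$
$$F=4Y^2+66PY-18P^2+c_2(Y-3P)=6Y^2+54PY-2h^2(Y-3P),$$
the last step by $c_2=2(Y-3P)-2h^2$. If $Y\le3P$, clearly $F>0$. Let $Y>3P$. Since $p^3<L=x_0(P+Y)$, the inequality of arithmetic and geometric means gives
$$p^2<P^{1/3}(P+Y)^{2/3}\le\frac{P+2(P+Y)}3=P+\tfrac23Y.$$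
So $h^2=Y-3P+3p^2-1<3Y$, and $F\ge6Y^2+54PY-6Y(Y-3P)=72PY>0$. Thus $\Psi$ is strictly decreasing on $(0,p]$. At $x_0=p$, $B=4-6p^2-c_2=2$ and $\Psi=p^2\cdot1\cdot4=4p^2$. So for $x_0<p$ we get $\operatorname{Im}Z=4\sqrt\Psi>8p$, a contradiction. Hence $\Delta\ne0$ on $[0,1)$, and by continuity $\Delta>0$.

**Step 5. The formula, for all $p\ge0$.** For $0<\epsilon<1$, since $q(v_\pm(\lambda))=\lambda q_c$,
$$\big[Q(v_-(1-\epsilon))-Q(v_2)\big]+\big[Q(v_1)-Q(v_+(1-\epsilon))\big]=q_c^m\int_0^{1-\epsilon}\lambda^m(v_-'-v_+')\,d\lambda$$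
$$=q_c^m(1-\epsilon)^m(v_--v_+)(1-\epsilon)+q_c^m\int_0^{1-\epsilon}(v_+-v_-)\,d(\lambda^m).$$
As $\epsilon\to0$, $v_\pm(1-\epsilon)\to c$; the left side tends to $Q(v_1)-Q(v_2)$ and the boundary term to $0$. $\square$

Consequently, **if $m\varphi=j\pi$**, so that $q_c^m=(-1)^j\rho_c^m$,
$$I=I_1+(-1)^jJ,\qquad J=\rho_c^m\int_0^1\Delta\,d(\lambda^m)>0. \tag{13}$$
For even $j$ this gives $I>0$ at once. For odd $j$ we must show $J>I_1$. By Lemma 1, $I_1$ is of size at most $q_r^m$ times an explicit factor, while $J$ carries $\rho_c^m$. So two things remain: a lower bound for $(\rho_c/q_r)^m$, and a lower bound for $\Delta$ near $\lambda=1$.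

## 7. Comparing the two critical values

**Lemma 3.** If $p<1/\sqrt3$, then $n_0\le n_1(p):=\dfrac{(1+9p^2)^3}{9(1-3p^2)}$. With $n_1=n_1(p)$ in place of $n_0$, one has $\dfrac{n_1+A+8ip}{n_1}=8\cos^3\!\chi\;e^{i(\pi-3\chi)}$.

This bounds the real critical value from above, and it is the second place where $E\ge1$ is used. (For $p=0$ it says $n_0\le\frac19$, in accordance with (10), with equality when $E=1$.)

*Proof.* Here $c_2=2(1-3p^2)>0$. **Step 1. Express $N$ through $c_2$ and two squares.** Let $S=\sigma^2+\delta^2=2(b_1^2+b_2^2)$ and $\Pi=\sigma^2\delta^2$. By (6), $4d^2=S-2c_2\ge0$ and $c_1^2=4d^2\Pi=(S-2c_2)\Pi$. Since $b_1^2-b_2^2=\sigma\delta$,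
$$N=\Big(d^2+\frac{b_1^2+b_2^2}2\Big)^2-\frac{(b_1^2-b_2^2)^2}4=\frac{(S-c_2)^2}4-\frac\Pi4.$$

**Step 2. Compare with $N_1:=\frac{3c_1^2}{8c_2}+\frac{c_2^2}{36}$,** which depends only on $p$. The terms with $\Pi$ combine to $\frac{3(S-2c_2)+2c_2}{8c_2}\Pi$, and $\frac{c_2^2-9(S-c_2)^2}{36}$ is a difference of squares, so
$$N_1-N=\frac{(3S-4c_2)\Pi}{8c_2}-\frac{(3S-4c_2)(3S-2c_2)}{36}=\frac{3S-4c_2}{8c_2}\Big(\sigma^2-\frac{2c_2}3\Big)\Big(\delta^2-\frac{2c_2}3\Big),$$
because $\Pi-\frac{2c_2}9(3S-2c_2)=\Pi-\frac{2c_2}3S+\frac{4c_2^2}9$. By (6) and $E\ge1$, $\frac{2c_2}3\le\delta^2<\sigma^2$; hence also $S>\frac{4c_2}3$, that is, $3S-4c_2>0$. So $N\le N_1$.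

**Step 3. Evaluate.** $n_0=q(-2p)=16p^4+4p^2c_2-2pc_1+N=N-8p^2-24p^4\le N_1-8p^2-24p^4$. By (7), $N_1=\frac{12p^2(1+p^2)^2}{1-3p^2}+\frac{(1-3p^2)^2}9$, so
$$9(1-3p^2)(N_1-8p^2-24p^4)=108p^2(1+p^2)^2+(1-3p^2)^3-72p^2(1+3p^2)(1-3p^2)$$
$$=1+27p^2+243p^4+729p^6=(1+9p^2)^3.$$
This proves the first claim.

**Step 4. The second claim.** $9(1-3p^2)A=-729p^6-243p^4+189p^2-9$, so
$$9(1-3p^2)(n_1+A+8ip)=-8+216p^2+72ip(1-3p^2)=-8(1-3ip)^3=-8\eta^3e^{-3i\chi}.$$
Divide by $9(1-3p^2)n_1=\eta^6$ and use $\cos\chi=1/\eta$. $\square$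

**Lemma 4.** $\sin\frac{\varphi+\chi}2\ge\frac12$.

The angle $\frac{\varphi+\chi}2$ will be the direction in which $v_\pm$ leave $c$; the lemma keeps this direction away from the horizontal.

*Proof.* Since $\varphi\le\pi$ and $\chi<\frac\pi2$, $\frac{\varphi+\chi}2<\frac{3\pi}4<\frac{5\pi}6$, so it suffices to show $\frac{\varphi+\chi}2\ge\frac\pi6$. If $p\ge1/\sqrt3$, then $\chi\ge\frac\pi3$ and we are done. Let $p<1/\sqrt3$, so $\chi<\frac\pi3$. For $p>0$, $\arg(n+A+8ip)\in(0,\pi)$ decreases as $n$ increases; since $n_0\le n_1$, Lemma 3 gives $\varphi\ge\pi-3\chi$. For $p=0$, $\varphi=\pi=\pi-3\chi$. So $\frac{\varphi+\chi}2\ge\frac\pi2-\chi>\frac\pi6$. $\square$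

**Lemma 5.** If $m\ge2$ and $m\varphi=j\pi$ with $j$ odd, then $(\rho_c/q_r)^m\ge27$.

*Proof.* **Step 1. The case $p=0$.** Then $\varphi=\pi$, so $j=m$ is odd and $m\ge3$; by (10) $\rho_c/q_r=(1-n_0)/n_0\ge8$, and $8^3>27$.

**Step 2. Modulus against angle, for $p>0$.** We need to know how large $\log(\rho_c/q_r)$ is in terms of $\varphi$. Let $z=A+8ip$, and for $s\ge0$ let $U(s)=\log|1+sz|$ and $V(s)=\arg(1+sz)\in[0,\pi)$. At $s=1/n_0$ we have $1+sz=q_c/n_0$, so $U$ and $V$ are $\log(\rho_c/q_r)$ and $\varphi$. From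
$$\frac d{ds}\log(1+sz)=\frac z{1+sz}=\frac{z+s|z|^2}{|1+sz|^2}$$
we get $V'>0$, and $U'/V'=\frac{A+s|z|^2}{8p}$ is increasing in $s$. Since $U(0)=V(0)=0$, $U(s)/V(s)$ is the average of $U'/V'$ over $[0,s]$ with weight $V'$. Hence $U/V$ is increasing in $s$ and $\ge\frac A{8p}$. Below, $U$ without argument is taken at $s=1/n_0$, so that $mU=\log(\rho_c/q_r)^m$ and $mU=j\pi\,\frac U\varphi$.

**Step 3. The case $p\ge1/\sqrt3$.** Here $\frac U\varphi\ge\frac18\big(27p^3+18p-\frac1p\big)\ge\sqrt3$, because the middle expression increases in $p$ and at $p=1/\sqrt3$ equals $\frac18(3\sqrt3+6\sqrt3-\sqrt3)=\sqrt3$. So $mU\ge\sqrt3\,\pi>5.4>\log27$ (note $\log 27<3.3$).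

**Step 4. The case $0<p<1/\sqrt3$.** By Lemma 3, $1/n_0\ge1/n_1$, $V(1/n_1)=\pi-3\chi$ and $U(1/n_1)=3\log(2\cos\chi)$. By Step 2, $\varphi\ge\pi-3\chi$ and
$$\frac U\varphi\ge\frac{3\log(2\cos\chi)}{\pi-3\chi}=\frac{\log(2\cos\chi)}{\pi/3-\chi}=:\ell(\chi).$$
The function $\log(2\cos\chi)$ is concave and vanishes at $\frac\pi3$; $-\ell(\chi)$ is the slope of its chord from $\chi$ to $\frac\pi3$, which does not increase with $\chi$. So $\ell$ is nondecreasing on $[0,\frac\pi3)$. If $j\ge3$, then $mU\ge3\pi\,\ell(0)=9\log2>\log27$. If $j=1$, then $\pi-3\chi\le\varphi=\frac\pi m\le\frac\pi2$, so $\chi\ge\frac\pi6$, and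
$$mU\ge\pi\,\ell(\tfrac\pi6)=\pi\cdot\frac{\log\sqrt3}{\pi/6}=3\log3=\log27.\qquad\square$$

## 8. A lower bound for $\Delta$ near the saddle

**Lemma 6.** Let $m\ge2$, $m\varphi=j\pi$, $j$ odd. With $t=1-\lambda$ and $0<t\le\frac1{2m}$: $\quad\Delta\ge\frac13\sqrt{t\rho_c/\eta}$.

*Proof.* **Step 1. The local equation.** We rescale around $c$ so that the two zeros become perturbations of $\pm1$. We have $q''(c)=4(c-r)(c-\bar c)=4(3p+i)(2i)=-8(1-3ip)$ and $q'''(c)=24c$, so
$$q(c+w)-q_c=-4(1-3ip)w^2+4cw^3+w^4.$$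
Put $W=\frac12\sqrt{t\rho_c/\eta}\;e^{i(\varphi+\chi)/2}$, so that $W^2=\frac{tq_c}{4(1-3ip)}$. With $w=Wz$ the equation $q(c+w)=\lambda q_c$, that is, $q(c+w)-q_c=-tq_c$, becomes after division by $-4(1-3ip)W^2=-tq_c$
$$z^2(1-\varepsilon_1z-\varepsilon_2z^2)=1,\qquad\varepsilon_1=\frac{cW}{1-3ip},\quad\varepsilon_2=\frac{W^2}{4(1-3ip)}. \tag{14}$$

**Step 2. The perturbation is small: $|\varepsilon_1|^2\le\frac1{12}$ and $|\varepsilon_2|\le\frac1{48}$.** From $t\le\frac1{2m}$,
$$|W|^2\le\frac{\rho_c}{8m\eta},\qquad|\varepsilon_1|^2=\frac{(1+p^2)|W|^2}{\eta^2},\qquad|\varepsilon_2|=\frac{|W|^2}{4\eta}.$$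

If $\varphi\le\frac\pi2$ (so $p>0$): by $\sin\varphi\ge\frac2\pi\varphi$, $\frac{\rho_c}m=\frac{\rho_c\varphi}{j\pi}\le\frac12\rho_c\sin\varphi=4p$. So $|W|^2\le\frac p{2\eta}$ and $|\varepsilon_1|^2\le\frac{p(1+p^2)}{2\eta^3}$. With $x=\eta^{-2}$ we have $p^2=\frac{1-x}{9x}$ and $1+p^2=\frac{1+8x}{9x}$, hence
$$\frac{p^2(1+p^2)^2}{\eta^6}=\frac{(1-x)(1+8x)^2}{729}\le\frac{13.5}{729}=\frac1{54};$$
here the numbers $16(1-x)$, $1+8x$, $1+8x$ have sum $18$, so product at most $6^3=216$. So $|\varepsilon_1|^2\le\frac1{2\sqrt{54}}<\frac1{12}$. Also $|\varepsilon_2|\le\frac p{8(1+9p^2)}\le\frac1{48}$, since $1+9p^2\ge6p$.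

If $\varphi>\frac\pi2$: then $m\ge3$, since for $m=2$ the only odd $j$ with $\frac{j\pi}2\le\pi$ is $j=1$, which gives $\varphi=\frac\pi2$. As $\operatorname{Re}q_c=n_0+A<0$, we have $A<0$, hence $18p^2<1$, and $|\operatorname{Re}q_c|\le-A\le1-18p^2$. So $\rho_c^2\le(1-18p^2)^2+64p^2\le\frac{32}9<4$: the middle expression is convex in $p^2$, with values $1$ and $\frac{32}9$ at the endpoints $p^2=0$ and $p^2=\frac1{18}$. So $|W|^2\le\frac2{24\eta}=\frac1{12\eta}$, $|\varepsilon_1|^2\le\frac{1+p^2}{12\eta^3}\le\frac1{12}$ and $|\varepsilon_2|\le\frac1{48\eta^2}\le\frac1{48}$.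

**Step 3. A power series solution of (14), with a numerical bound.** For a formal power series $f$ in $\varepsilon_1,\varepsilon_2$ put
$$\Phi(f)=(1-\varepsilon_1f-\varepsilon_2f^2)^{-1/2}=\sum_n\frac{(1/2)_n}{n!}(\varepsilon_1f+\varepsilon_2f^2)^n .$$
Let $\zeta_0=0$, $\zeta_{k+1}=\Phi(\zeta_k)$; so $\zeta_1=1$. If $f,\tilde f$ agree in total degrees $<k$, then $\Phi(f),\Phi(\tilde f)$ agree in degrees $\le k$, because each $f$ comes with a factor $\varepsilon_1$ or $\varepsilon_2$. So $\zeta_k$ converges coefficientwise to a series $\zeta$ with $\zeta=\Phi(\zeta)$, and $\zeta_k$ agrees with $\zeta$ in degrees $<k$. All $\zeta_k$ and $\zeta$ have nonnegative coefficients, and $\zeta=1+\frac12\varepsilon_1+\frac12\varepsilon_2+\cdots$.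

Let $e_1=\frac1{\sqrt{12}}$, $e_2=\frac1{48}$, $z^*=1.31$. Then $e_1z^*+e_2z^{*2}<0.3782+0.0358=0.414$, and
$$z^{*2}(1-e_1z^*-e_2z^{*2})>1.7161\cdot0.586>1,\qquad\text{so}\quad(1-e_1z^*-e_2z^{*2})^{-1/2}\le z^*.$$
All terms are nonnegative, so $\zeta_k(e_1,e_2)\le z^*$ implies $\zeta_{k+1}(e_1,e_2)\le(1-e_1z^*-e_2z^{*2})^{-1/2}\le z^*$. By induction $\zeta_k(e_1,e_2)\le z^*$ for all $k$. The partial sum of $\zeta$ over degrees $<k$ at $(e_1,e_2)$ is at most $\zeta_k(e_1,e_2)\le z^*$. Hence $\zeta$ converges absolutely and uniformly on $|\varepsilon_i|\le e_i$, is continuous there, $\zeta(e_1,e_2)\le z^*$, and the formal identity $\zeta^2(1-\varepsilon_1\zeta-\varepsilon_2\zeta^2)=1$ holds there numerically.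

Consequently $z_+=\zeta(\varepsilon_1,\varepsilon_2)$ and $z_-=-\zeta(-\varepsilon_1,\varepsilon_2)$ solve (14). The number $G:=\frac12(z_+-z_-)$ is the part of $\zeta$ even in $\varepsilon_1$. Its constant term is $1$, and it omits the term $\frac12\varepsilon_1$, so
$$|G-1|\le\zeta(e_1,e_2)-1-\tfrac12e_1\le0.31-0.1443<\tfrac16. \tag{15}$$

**Step 4. Identification and conclusion.** The points $c+Wz_\pm$ are zeros of $q-\lambda q_c$. They are distinct since $G\ne0$ and $W\neq0$, they are continuous in $t\in(0,\frac1{2m}]$, they tend to $c\in\mathbb H$ as $t\to0$, and they are never real by Lemma 2. So they lie in $\mathbb H$ and are the two zeros $v_\pm$ there, in some order. Since $\Delta>0$, Lemma 4 and (15) give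
$$\Delta=2|W|\,\big|\operatorname{Im}\big(e^{i(\varphi+\chi)/2}G\big)\big|\ge2|W|\Big(\sin\frac{\varphi+\chi}2-|G-1|\Big)\ge2|W|\Big(\frac12-\frac16\Big)=\frac13\sqrt{\frac{t\rho_c}\eta}.\qquad\square$$

## 9. The alternating signs, and Theorem A

**Proposition.** If $m\ge2$, $X\in[0,X_c)$ and $m\varphi(X)=j\pi$, then $I$ has sign $(-1)^j$.

*Proof.* For even $j$ this is (13) and Lemma 1. Let $j$ be odd. **Step 1. Lower bound for $J$.** We keep only the part $0\le t\le\frac1{2m}$ of the integral, where $d(\lambda^m)$ has density $m(1-t)^{m-1}$. From $\log(1-t)\ge-\frac t{1-t}\ge-\frac1{2m-1}$ we get $(1-t)^{m-1}\ge e^{-(m-1)/(2m-1)}\ge e^{-1/2}$. By Lemma 6 and $\Delta>0$,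
$$J\ge\rho_c^m\int_0^{1/(2m)}\frac13\sqrt{\frac{t\rho_c}\eta}\;m(1-t)^{m-1}dt\ge\rho_c^m\sqrt{\frac{\rho_c}\eta}\cdot\frac m3\cdot\frac23(2m)^{-3/2}e^{-1/2}$$
$$=\rho_c^m\sqrt{\frac{\rho_c}{\eta m}}\cdot\frac29\,2^{-3/2}e^{-1/2}\ge0.0476\,\rho_c^m\sqrt{\frac{\rho_c}{\eta m}}.$$
**Step 2. Comparison with $I_1$.** By Lemma 5, $(\rho_c/q_r)^m\ge27$, in particular $\rho_c\ge q_r$. Also $\eta\le1+9p^2\le1+17p^2$. With Lemma 1,
$$\frac J{I_1}\ge0.0476\Big(\frac{\rho_c}{q_r}\Big)^m\sqrt{\frac{\rho_c}{q_r}}\sqrt{\frac{m+1}m}\sqrt{\frac{1+17p^2}\eta}\ge0.0476\cdot27>1.2.$$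
So $I=I_1-J<0$. $\square$

*Proof of Theorem A.* Section 3 covers $|a|\le2$ and $m=1$, and we may take $a\ge0$. Let $2<a\le3/\sqrt2$ and $m\ge2$.

**Step 1. The test points.** Put $X_m=0$, where $\varphi=\pi$, and for $j=m-1,\dots,1$ let
$$X_j=\min\{X\in[0,X_c):\varphi(X)=j\pi/m\}.$$
By Section 5, $\varphi$ is continuous on $[0,X_c)$, $\varphi(0)=\pi$, and $\varphi\to0$ at $X_c$. So each of these sets is nonempty by the intermediate value theorem, and it is closed in $[0,X_c)$ and stays away from $X_c$; hence the minimum exists. On its way to $j\pi/m$ the function $\varphi$ first takes the value $(j+1)\pi/m$, so $0=X_m<X_{m-1}<\dots<X_1<X_c$. Let $\theta_j\in(0,\pi]$ satisfy $\cot(\theta_j/2)=X_j$, and $\theta_0=0$. The cotangent decreases, so $0=\theta_0<\theta_1<\dots<\theta_m=\pi$.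

**Step 2. Counting zeros.** The function $\theta\mapsto e^{-im\theta}R(e^{i\theta})$ is real and continuous. It is positive at $\theta_0=0$, since $R$ has positive coefficients, and by (4) and the Proposition it has sign $(-1)^j$ at $\theta_j$ for $1\le j\le m$. So it has at least $m$ distinct zeros in $(0,\pi)$. By conjugation $R$ has at least $2m=\deg R$ distinct zeros on the unit circle. Hence all zeros lie on $|T|=1$ and are simple. $\blacksquare$

For $m=2$ this can be compared with Section 1: at $\theta=0$ and $\theta=\pi$, that is, $x=\pm2$, the quadratic $x^2+ax+\frac15(2a^2-6)$ was positive, and the test point $\theta_1$, where $q_c^2<0$, is a point between them where it is negative.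

## 10. Above $3/\sqrt2$: a real critical point and its winding number

For $E\ge1$ the complex critical point reached the real axis at $X_c$. For $E<1$ this never happens, and the single real critical point persists around the whole circle. The critical value attached to it winds once around $0$, and this is incompatible with a zero-free limit in the disc.

*Proof of Theorem B.* By $R_{-a}^{(m)}(T)=R_a^{(m)}(-T)$ it suffices to treat $a>3/\sqrt2$, so $E<1$.

**Step 1. One real critical point for each $T$ on the circle.** By (6), for all real $X$, $c_2=\frac32\delta^2+2(1-E)b_1b_2>0$. So in the centered coordinate $q''=12v^2+2c_2>0$ on $\mathbb R$, and $q$ has exactly one real critical point, which is a simple zero of $q'$. In the substitution of Section 4, $v=\operatorname{Re}v_1+2i\sin^2\frac\theta2\,(t-\frac12)$, so $v\in\mathbb R\iff\operatorname{Re}t=\frac12$. By (3), for each $T=e^{i\theta}\ne1$, $\partial_tg(\cdot,T)$ has exactly one zero $t^*(T)$ with real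 part $\frac12$, and it is simple. For $T=1$, with $\tau=t(1-t)$, $g=\tau(1+(a-2)\tau)$ and
$$\partial_tg=(1-2t)\big(1+2(a-2)\tau\big).$$
This has the simple zero $t^*(1):=\frac12$; the other two zeros satisfy $t(1-t)<0$, so they are real and different from $\frac12$. Hence for every $T$ on the circle $t^*(T)$ is the unique zero of $\partial_tg(\cdot,T)$ with real part $\frac12$, and it is simple.

**Step 2. $t^*$ extends holomorphically to an annulus.** The leading coefficient of the cubic $\partial_tg(\cdot,T)$ is $-4(1-aT+T^2)=-4T(2\cos\theta-a)\ne0$ on the circle, as $a>2$. So $t^*$ is bounded. Any limit point of $t^*(T)$ as $T\to T_0$ is a zero of $\partial_tg(\cdot,T_0)$ with real part $\frac12$, so it is $t^*(T_0)$; therefore $t^*$ is continuous on the circle. By the implicit function theorem, near each $T_0$ it is the restriction of a holomorphic function of $T$. In terms of $\theta$: around each real $\theta_0$ there is a disc, centered at $\theta_0$, with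 a holomorphic function that equals $t^*(e^{i\theta})$ for real $\theta$. If two such discs meet, their intersection is convex and symmetric under conjugation, so it contains a real interval, and the two functions agree on the intersection by the identity theorem. So they glue to a holomorphic function on a union of discs which, by compactness and periodicity, contains a strip around $\mathbb R$; it is $2\pi$-periodic in the strip by the identity theorem. Thus $t^*$ extends holomorphically to an annulus $\mathcal A=\{1-\epsilon_1<|T|<1+\epsilon_1\}$, and $\partial_tg(t^*(T),T)=0$ persists there by the identity theorem.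

**Step 3. The winding number.** Put
$$F(T)=\tfrac{256}{27}\,g(t^*(T),T),\qquad T\in\mathcal A.$$
By (3), $F(T)/T>0$ on $|T|=1$, $T\ne1$, since $q>0$ on $\mathbb R$; and $F(1)=\frac{256}{27}\cdot\frac14\big(1+\frac{a-2}4\big)>0$. So $F\ne0$ on $|T|=1$, and $F$ has the same winding number about $0$ along $|T|=1$ as $T$, namely $1$. By homotopy the same holds along $|T|=1-\epsilon$ for all small $\epsilon>0$.

**Step 4. A limit function, if the theorem fails.** Suppose that for infinitely many $m$ all zeros of $R_m:=R_a^{(m)}$ lie on the circle. For these $m$ let $f_m=R_m^{1/m}$ on $|T|<1$ with $f_m(0)=1$. It is holomorphic and zero-free there. On $[0,1)$ the polynomial $R_m$ is positive, because its coefficients are positive; so $f_m$ takes values there in the $m$ rays $\{z:z^m>0\}$, and by continuity from $f_m(0)=1$ it is positive. Also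
$$|f_m|\le R_m(1)^{1/m}\le\big(C_m\max_{[0,1]}g(\cdot,1)^m\big)^{1/m},$$
which is bounded, since $C_m=(4m+1)\binom{4m}m$ and Stirling's formula gives $C_m^{1/m}\to\frac{4^4}{3^3}=\frac{256}{27}$. By Montel's theorem a subsequence converges locally uniformly to some $f$ on $|T|<1$. Since $f(0)=1$, $f$ is not identically zero, and Hurwitz's theorem shows that $f$ is zero-free.

**Step 5. $f$ equals $F$ near the circle.** For $0<T<1$ the function $g(\cdot,T)$ is continuous and nonnegative on $[0,1]$, so $\big(\int_0^1g^m\,dt\big)^{1/m}\to\max_{[0,1]}g$, and by (2)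
$$f(T)=\tfrac{256}{27}\max_{0\le t\le1}g(t,T),\qquad0<T<1.$$
At $T=1$, $g=\tau(1+(a-2)\tau)$ increases in $\tau\in[0,\frac14]$, so the unique maximizer on $[0,1]$ is $t=\frac12$. As $T\to1^-$, $g(\cdot,T)\to g(\cdot,1)$ uniformly, so all maximizers tend to $\frac12$. For $T<1$ near $1$ they are therefore interior critical points near $\frac12$, and so equal $t^*(T)$ by the uniqueness in the implicit function theorem at $(\frac12,1)$. Hence $f=F$ on $(1-\epsilon_0,1)$ for some $\epsilon_0>0$, and by the identity theorem $f=F$ on the annulus $1-\epsilon_1<|T|<1$.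

**Step 6. Contradiction.** By Steps 3 and 5, $f$ has winding number $1$ about $0$ along $|T|=1-\epsilon$ for small $\epsilon>0$. By the argument principle $f$ has a zero in $|T|<1-\epsilon$, but $f$ is zero-free. Hence only finitely many $m$ have all zeros of $R_a^{(m)}$ on the circle. $\blacksquare$
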